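\title{At most $n$ one-parameter families of solutions of $\Delta u+e^u=8\pi n\delta_0$ on a flat torus}


\begin{abstract}
On a flat torus $E=\mathbb C/(\mathbb Z+\mathbb Z\tau)$ we consider the curvature equation $\Delta u+e^u=8\pi n\delta_0$ with an integer $n\ge1$. A developing map with unimodular multipliers generates, by scaling, a one-parameter family of solutions. We prove that for every $n$ and every $\tau$ there are at most $n$ such families, as was conjectured. The families correspond to the zeros of a real period map in the accessory parameter $B$ of the Lam\'e equation. We show that the Jacobian of this map has the same sign at every such zero, by cutting the torus into $2n$ hemispheres and testing the quadratic form of the linearized equation; a winding number count in the $B$-plane then gives the bound. The same count gives the exact number of families under a nondegeneracy condition, and we exhibit a torus with exactly two families for $n=2$.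
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\tau$ be a point of the upper half-plane $\mathbb H$, let $\Lambda=\mathbb Z+\mathbb Z\tau$, and let $E=\mathbb C/\Lambda$ be the flat torus with periods $1$ and $\tau$; its area is $b=\operatorname{Im}\tau$. For an integer $n\ge1$ we study the curvature (or mean field) equation
\begin{equation}\label{eq:main}
\Delta u+e^u=8\pi n\,\delta_0\qquad\text{on }E,
\end{equation}
where $\delta_0$ is the Dirac measure at the origin. A \emph{solution} is a real function $u$ that is smooth on $E\setminus\{0\}$, satisfies $\Delta u+e^u=0$ there, and satisfies $u(z)=4n\log|z|+O(1)$ as $z\to0$. Equivalently, $e^u\in L^1(E)$ and \eqref{eq:main} holds in the sense of distributions. The metric $\frac12e^u|dz|^2$ has Gauss curvature $-e^{-u}\Delta u=1$ away from the origin, and since $e^u$ is comparable to $|z|^{4n}$ near the origin, it has there a cone point of angle $2\pi(2n+1)$. Testing \eqref{eq:main} against the constant $1$ gives $\int_Ee^u=8\pi n$, so the metric has the area of $n$ unit spheres.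

Metrics of curvature $1$ arise by pulling back the round metric $4|dw|^2/(1+|w|^2)^2$ of the Riemann sphere under a meromorphic function $f$. This leads to the notation
\[
u[f]=\log\frac{8|f'|^2}{(1+|f|^2)^2}.
\]
Let $f$ be meromorphic on $\mathbb C$ with unimodular multipliers, that is, $f(z+1)=e^{i\theta_1}f(z)$ and $f(z+\tau)=e^{i\theta_\tau}f(z)$ with real $\theta_1,\theta_\tau$. Then $u[f]$ is $\Lambda$-periodic. The scaling $f\mapsto e^\lambda f$ is not an isometry of the sphere, but it preserves the multipliers, so that all the functions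
\[
u_\lambda=u[e^\lambda f]=\log\frac{8e^{2\lambda}|f'|^2}{(1+e^{2\lambda}|f|^2)^2},\qquad\lambda\in\mathbb R,
\]
live on the same torus $E$. If each $u_\lambda$ solves \eqref{eq:main}, the set $\{u_\lambda:\lambda\in\mathbb R\}$ is called a \emph{one-parameter family of solutions}, or a \emph{family}, and $f$ is a \emph{developing map} of it. Two families are distinct when they are different sets of functions. At a simple zero $z_*$ of $f$ we have $u_\lambda(z_*)=2\lambda+\log 8|f'(z_*)|^2\to\infty$ as $\lambda\to\infty$: equation \eqref{eq:main} exhibits bubbling, and there are no a priori bounds for its solutions. What one can hope to count is therefore the number of families. For fixed $n$ and $\tau$ we denote it by $N_n(\tau)$.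

We shall see that a family is encoded by one complex number $B$, and that a given $B$ comes from a family exactly when two real equations hold. One thus expects a finite number that depends on $\tau$. For $n=1$ the square torus carries no family and the hexagonal torus carries one (Section~\ref{sec:n1}). It is conjectured that $N_n(\tau)\le n$ always; the problem is posed in \cite{abstracts}. The conjecture is known for $n=1$ and was open for $n\ge2$. We prove it.

\begin{theorem}\label{thm:A}
For every integer $n\ge1$ and every $\tau\in\mathbb H$, equation \eqref{eq:main} has at most $n$ distinct one-parameter families of solutions: $N_n(\tau)\le n$.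
\end{theorem}

The proof also gives a formula for $N_n(\tau)$ under a nondegeneracy condition; it is stated as Theorem~\ref{thm:B} once the necessary objects are defined. With it we show that the bound is attained for $n=2$.

\begin{theorem}\label{thm:C}
For $n=2$ and $\tau_0=\frac12+\frac{i\ln60}{2\pi}$ we have $N_2(\tau_0)=2$. Thus Theorem~\ref{thm:A} is sharp for $n=2$.
\end{theorem}

We make no claim about sharpness for $n\ge3$.

\subsection*{Where the number $n$ comes from}
The two real equations are combined into one complex-valued function $H$, defined on a curve $W^2=\ell(B)$, where $\ell$ is a polynomial of degree $2n+1$. The function $H$ is odd in $W$, so $H^2$ is a continuous function on the $B$-plane. It vanishes at the values of $B$ that come from families, and also at the roots of $\ell$. Its winding number on a large circle is $-1$, and a root of $\ell$ of multiplicity $m$ has index at least $-m$. If every family has index $+2$, then $-1\ge2N_n(\tau)-(2n+1)$, which is Theorem~\ref{thm:A}. A winding number only counts zeros with signs, and zeros of opposite signs could occur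 in any number. The heart of the matter is therefore to show that the sign is the same at every family (Proposition~\ref{prop:sign}). This is a statement about the linearization of \eqref{eq:main}, and we prove it with the spectral geometry of the hemisphere.

Section~\ref{sec:prelim} recalls standard facts. Section~\ref{sec:lame} constructs $\ell$ and $H$, and Section~\ref{sec:n1} makes them explicit for $n=1$. Section~\ref{sec:count} carries out the count, assuming Proposition~\ref{prop:sign}, which is proved in Sections~\ref{sec:faces}--\ref{sec:sign}. Section~\ref{sec:n2} proves Theorem~\ref{thm:C}.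

\section{Elliptic functions, the Schwarzian derivative and winding numbers}\label{sec:prelim}

\subsection{Weierstrass functions}
\emph{Elliptic} means meromorphic on $\mathbb C$ and $\Lambda$-periodic. An elliptic function without poles is constant; the residues of an elliptic function modulo $\Lambda$ sum to $0$; a nonconstant elliptic function takes every value in $\mathbb C\cup\{\infty\}$ the same number of times modulo $\Lambda$, counted with multiplicity, and this number is its \emph{degree}.

The function $\wp(z)=z^{-2}+O(z^2)$ of the lattice $\Lambda$ is even and satisfies $\wp'^2=p(\wp)$ and $\wp''=\frac12p'(\wp)=6\wp^2-\frac12g_2$, where $p(x)=4x^3-g_2x-g_3$. The roots $e_1,e_2,e_3$ of $p$ are distinct, have sum $0$, and are the values $e_i=\wp(\omega_i)$ at the three half-periods $\omega_i$, which are the zeros of $\wp'$. The function $\zeta(z)=z^{-1}+O(z^3)$ is odd with $\zeta'=-\wp$, and $\eta_\omega=\zeta(z+\omega)-\zeta(z)$ is a constant, additive in $\omega\in\Lambda$. Thus $\int_{z_0}^{z_0+\omega}\wp\,dz=-\eta_\omega$. Legendre's relation reads $\eta_1\tau-\eta_\tau=2\pi i$.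 It shows that the $\mathbb R$-linear map $\eta:\mathbb C\to\mathbb C$ with $\eta(\omega)=\eta_\omega$ on $\Lambda$ is
\begin{equation}\label{eq:eta}
\eta(z)=\Big(\eta_1-\frac\pi b\Big)z+\frac\pi b\,\bar z ,
\end{equation}
since the right side equals $\eta_1$ at $z=1$ and $\eta_1\tau-2\pi i$ at $z=\tau$. For $\{i,j,k\}=\{1,2,3\}$,
\begin{equation}\label{eq:half}
\frac1{\wp(z)-e_i}=\frac{\wp(z-\omega_i)-e_i}{(e_i-e_j)(e_i-e_k)},\qquad
\int_{z_0}^{z_0+\omega}\frac{dz}{\wp-e_i}=-\frac{\eta_\omega+e_i\omega}{(e_i-e_j)(e_i-e_k)} .
\end{equation}
Indeed, $\wp-e_i$ is even about $\omega_i$ and $\frac12\wp''(\omega_i)=\frac14p'(e_i)=(e_i-e_j)(e_i-e_k)$, so both sides of the first identity have the same principal part at their only pole $\omega_i$, and both vanish at $0$.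

\subsection{Real-linear maps}
An $\mathbb R$-linear map $c(z)=c_+z+c_-\bar z$ has determinant $|c_+|^2-|c_-|^2$. Since $\operatorname{Im}(\bar\alpha\alpha')$ is the oriented area spanned by $\alpha$ and $\alpha'$,
\begin{equation}\label{eq:det}
\operatorname{Im}\big(\overline{c(1)}\,c(\tau)\big)=b\,\big(|c_+|^2-|c_-|^2\big).
\end{equation}
Applied to $z\mapsto Az+\eta(z)$ with $A\in\mathbb C$, this gives
\begin{equation}\label{eq:disc}
\operatorname{Im}\big(\overline{(\eta_1+A)}\,(\eta_\tau+A\tau)\big)=b\Big(\Big|A+\eta_1-\frac\pi b\Big|^2-\frac{\pi^2}{b^2}\Big)=b\,|\eta_1+A|^2-2\pi\operatorname{Re}(\eta_1+A).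
\end{equation}
For $\alpha,\alpha'\in\mathbb C$ we put
\begin{equation}\label{eq:R}
\mathcal R_{\alpha,\alpha'}(\xi)=\operatorname{Re}(\alpha\xi)+i\operatorname{Re}(\alpha'\xi),\qquad\det\mathcal R_{\alpha,\alpha'}=-\operatorname{Im}(\bar\alpha\alpha');
\end{equation}
the rows of its matrix are $(\operatorname{Re}\alpha,-\operatorname{Im}\alpha)$ and $(\operatorname{Re}\alpha',-\operatorname{Im}\alpha')$.

\subsection{Liouville's formula and the Schwarzian derivative}
Let $f$ be a nonconstant meromorphic function and $S(f)=(f''/f')'-\frac12(f''/f')^2$. Neither $u[f]$ nor $S(f)$ changes under $f\mapsto1/f$, which lets us treat poles of $f$ like zeros. Also $S(Cf)=S(f)$ for $C\in\mathbb C^*$, and $u[Cf]=u[f]$ for $|C|=1$. If $f$ has local multiplicity $m$ at $z_*$, then $u[f]=2(m-1)\log|z-z_*|+O(1)$ near $z_*$. Where $f$ is locally injective, $u=u[f]$ is smooth, $S(f)$ is holomorphic, and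
\begin{equation}\label{eq:liouville}
\Delta u+e^u=0,\qquad u_{zz}-\tfrac12u_z^2=S(f).
\end{equation}
The first identity follows from $\Delta\log(1+|f|^2)=4|f'|^2/(1+|f|^2)^2$. For the second, $u_z=\frac{f''}{f'}-\frac{2f'\bar f}{1+|f|^2}$, and both $u_{zz}-(f''/f')'$ and $\frac12u_z^2-\frac12(f''/f')^2$ equal $-\frac{2f''\bar f}{1+|f|^2}+\frac{2f'^2\bar f^2}{(1+|f|^2)^2}$.

If $f'/f=1/Y$, then $f''/f'=(1-Y')/Y$ and $S(f)=Y^{-2}\big(-YY''+\frac12Y'^2-\frac12\big)$. Hence, for a meromorphic function $I$,
\begin{equation}\label{eq:schwarzY}
S(f)=-2I\iff4IY^2-2YY''+Y'^2=1 .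
\end{equation}

\subsection{Winding numbers}
The winding number of a loop in $\mathbb C^*$ is the total change of a continuous argument divided by $2\pi$; it is invariant under homotopy of loops in $\mathbb C^*$. The \emph{index} of an isolated zero $B_0$ of a continuous function $F$ is the winding number of $F$ along a small positive circle about $B_0$; the circle may be taken in any holomorphic coordinate centered at $B_0$. We use four facts.
\begin{itemize}
\item[(W1)] If $F$ is continuous on a closed disc, has no zero on the boundary circle and finitely many zeros inside, its winding number along the boundary is the sum of the indices.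
\item[(W2)] If $|F-G|<|G|$ along a loop, then $F$ and $G$ have the same winding number.
\item[(W3)] Let $\xi:[0,1]\to\mathbb C^*$ be a path with $\xi(1)=\pm\xi(0)$ whose argument changes by $m\pi$, and let $\mathcal R$ be an invertible $\mathbb R$-linear map. Then the loop $\mathcal R(\xi)^2$ has winding number $m\operatorname{sgn}\det\mathcal R$.
\item[(W4)] A loop in $\mathbb C^*$ with winding number $w$ meets every ray from the origin at least $|w|$ times.
\end{itemize}
For (W3), deform $\mathcal R$ through invertible maps to the identity or to complex conjugation; the curve $\mathcal R(\xi)^2$ stays a loop in $\mathbb C^*$. For (W4), the half-open interval between the initial and the final value of a continuous argument has length $2\pi|w|$, so it contains $|w|$ numbers congruent modulo $2\pi$ to the direction of the ray, and each is attained by the intermediate value theorem. By (W2) and (W3), if $F$ is $C^1$ near a zero at which its differential is invertible, the zero is isolated, $F^2$ has index $2\operatorname{sgn}\det dF$, and so $F$ has index $\operatorname{sgn}\det dF$.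

\section{Reduction to the Lam\'e equation}\label{sec:lame}

By \eqref{eq:liouville}, all members of a family have the same invariant $u_{zz}-\frac12u_z^2=S(f)$, and we shall see that it equals $-2I_B$ with
\[
I_B=n(n+1)\wp+B
\]
for some $B\in\mathbb C$. To recover $f$ from $B$, consider the Lam\'e equation $y''=I_By$. If $y_1,y_2$ are independent local solutions, $f=y_1/y_2$, $X=y_1y_2$ and $W=y_1'y_2-y_1y_2'$ (a constant), then $f'/f=W/X$. From $X''=2I_BX+2y_1'y_2'$ we get $4I_BX^2-2XX''+X'^2=W^2$, and so $S(f)=-2I_B$ by \eqref{eq:schwarzY}. For any $X$, the derivative of $4I_BX^2-2XX''+X'^2$ is $2X(4I_BX'+2I_B'X-X''')$. So the product $X$ solves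
\begin{equation}\label{eq:third}
X'''=4I_BX'+2I_B'X .
\end{equation}
For a developing map, $f'/f$ is elliptic and does not see the scaling. This is why we look for elliptic solutions of \eqref{eq:third}.

\subsection{The polynomials $X_B$ and $\ell$}

\begin{lemma}\label{lem:XB}
There are polynomials $C_0,\dots,C_n\in\mathbb C[B]$ with $C_n=1$ and $\deg C_j=n-j$ such that $X_B=\sum_{j=0}^nC_j(B)\wp^j$ solves \eqref{eq:third} for every $B$. Moreover:
\begin{itemize}
\item[(a)] every elliptic solution of \eqref{eq:third} with poles only in $\Lambda$ is a constant multiple of $X_B$;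
\item[(b)] $\ell(B)=4I_BX_B^2-2X_BX_B''+X_B'^2$ does not depend on $z$ and is a polynomial in $B$ of degree $2n+1$ with leading coefficient $4\chi^2$, where $\chi\ne0$ is the leading coefficient of $C_0$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $X$ be a polynomial in $x=\wp$. Then $X'=X_x\wp'$, $X''=pX_{xx}+\frac12p'X_x$ and $X'''=\wp'\,(pX_{xxx}+\frac32p'X_{xx}+12xX_x)$, so \eqref{eq:third} becomes
\[
pX_{xxx}+\tfrac32p'X_{xx}+\big(12x-4n(n+1)x-4B\big)X_x-2n(n+1)X=0 .
\]
For $X=\sum C_jx^j$, the coefficient of $x^j$ contains $C_j$ with the factor $4j(j-1)(j-2)+18j(j-1)+12j-2n(n+1)(2j+1)$, and the first three terms add up to $2j(j+1)(2j+1)$. The equation is therefore equivalent to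
\begin{multline}\label{eq:rec}
2(2j+1)(j-n)(j+n+1)\,C_j\\=(j+1)\Big(4B\,C_{j+1}+(j+2)\big(j+\tfrac32\big)g_2\,C_{j+2}+(j+2)(j+3)g_3\,C_{j+3}\Big)
\end{multline}
for all $j\ge0$. Take $C_n=1$ and $C_j=0$ for $j>n$. The equations with $j\ge n$ hold; for $j=n$ this is because the factor $j-n$ vanishes, which is where we use that $n$ is an integer. For $j=n-1,\dots,0$ the factor on the left is nonzero, so $C_j$ is determined, and by downward induction the term $4BC_{j+1}$ has the highest degree, $n-j$.

(a) If $Y=\alpha z^d(1+O(z))$, $\alpha\neq0$, is a meromorphic solution near $0$, the terms of order $z^{d-3}$ in \eqref{eq:third} give $d(d-1)(d-2)=4n(n+1)(d-1)$, so $d\in\{-2n,\,1,\,2n+2\}$. Let $Y$ be an elliptic solution with poles only in $\Lambda$. Since $X_B=z^{-2n}(1+O(z))$, we can subtract a multiple of $X_B$ to remove the term $z^{-2n}$. If the difference is not identically $0$, its exponent is $1$ or $2n+2$, so it is an elliptic function without poles that vanishes at $0$, and hence is $0$ after all.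

(b) The derivative of $\ell(B)$ in $z$ vanishes by \eqref{eq:third}. At a fixed $z\notin\Lambda$, the value $X_B$ is a polynomial in $B$ with leading term $\chi B^n$, while $X_B'$ and $X_B''$ do not involve $C_0$ and have degree at most $n-1$. So the leading term of $\ell$ is $4B\cdot\chi^2B^{2n}$.
\end{proof}

The function $X_B$ has a pole of order $2n$ at each lattice point and no other poles, so it has $2n$ zeros modulo $\Lambda$, counted with multiplicity. At a zero $z_*$ the definition of $\ell$ gives
\begin{equation}\label{eq:atzero}
X_B'(z_*)^2=\ell(B).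
\end{equation}

\subsection{Families and values of $B$}

\begin{lemma}\label{lem:f}
Let $W^2=\ell(B)\ne0$. There is a meromorphic function $f$ on $\mathbb C$, unique up to a constant factor, with $f'/f=W/X_B$. It has the following properties.
\begin{itemize}
\item[(a)] Modulo $\Lambda$ it has $n$ zeros and $n$ poles, all simple; together they are the zeros of $X_B$. It is locally injective off $\Lambda$, and at each point of $\Lambda$ it has a value in $\mathbb C^*$ and local multiplicity $2n+1$.
\item[(b)] $S(f)=-2I_B$.
\item[(c)] For $\omega\in\Lambda$, $f(z+\omega)=e^{\Theta_\omega}f(z)$, where $\Theta_\omega=\int_{z_0}^{z_0+\omega}W\,dz/X_B$ along any path avoiding the zeros of $X_B$. The number $\Theta_\omega$ is well defined modulo $2\pi i$.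
\item[(d)] The multipliers $e^{\Theta_1}$ and $e^{\Theta_\tau}$ are not both equal to $1$.
\end{itemize}
\end{lemma}

\begin{proof}
By \eqref{eq:atzero} the $2n$ zeros of $X_B$ are simple, and $W/X_B$ has residues $W/X_B'(z_*)=\pm1$ there. Hence $f=\exp\int W\,dz/X_B$ is single-valued, with simple zeros at the residues $+1$ and simple poles at the residues $-1$. The residues sum to $0$, so there are $n$ of each kind. At all other points $f\in\mathbb C^*$, and $f'/f$ vanishes only on $\Lambda$, to order $2n$. This proves (a). Part (b) is \eqref{eq:schwarzY} with $Y=X_B/W$. Part (c) holds because $f(z+\omega)/f(z)$ has logarithmic derivative $0$. If both multipliers were $1$, then $f$ would be elliptic of degree $n$, whereas $f-f(0)$ vanishes at $0$ to order $2n+1>n$.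
\end{proof}

The real parts $\operatorname{Re}\Theta_\omega$ are well-defined functions of $(B,W)$, odd in $W$, and they vanish exactly when the multipliers are unimodular. We put them together. On the curve $W^2=\ell(B)$ define the \emph{period map}
\[
H(B,W)=\operatorname{Re}\Theta_1+i\operatorname{Re}\Theta_\tau\quad(W\ne0),\qquad H(B,0)=0,
\]
and let $\mathcal Z$ be the set of $B\in\mathbb C$ with $\ell(B)\ne0$ and $H(B,\pm W)=0$.

\begin{proposition}\label{prop:bijection}
For each family there is a unique $B\in\mathbb C$ with $u_{zz}-\frac12u_z^2=-2I_B$ for all members $u$ of the family. The map from families to values of $B$ is a bijection onto $\mathcal Z$, and the developing maps of the family belonging to $B$ include the functions $f$ of Lemma~\ref{lem:f}. In particular $N_n(\tau)=\#\mathcal Z$.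
\end{proposition}

\begin{proof}
Let $f$ be a developing map of a family. Since $u[f]$ is finite off $\Lambda$ and equals $4n\log|z|+O(1)$ near $0$, the function $f$ is locally injective off $\Lambda$ and has multiplicity $2n+1$ at $0$, hence at every lattice point. The function $g=f'/f$ is elliptic and has no zeros off $\Lambda$. If $f(0)$ were $0$ or $\infty$, then $g$ would have poles on $\Lambda$ and no zeros at all, which is impossible. So $f(0)\in\mathbb C^*$ and $f'=z^{2n}f_1$ with $f_1$ holomorphic and nonzero at $0$.

The function $S(f)$ is elliptic, because $f''/f'=g+g'/g$, and it is holomorphic off $\Lambda$. From $f''/f'=2n/z+f_1'/f_1$ we get $S(f)=(-2n-2n^2)z^{-2}+O(z^{-1})$. So $S(f)+2n(n+1)\wp$ has at most one simple pole modulo $\Lambda$; its residue must be $0$, and the function is a constant $-2B$. Thus $S(f)=-2I_B$. By \eqref{eq:liouville} every member $u$ of the family satisfies $u_{zz}-\frac12u_z^2=-2I_B$, so $B$ depends only on the family as a set of functions. By \eqref{eq:schwarzY}, $Y=1/g$ satisfies $4I_BY^2-2YY''+Y'^2=1$. Differentiating, we see that $Y$ solves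 \eqref{eq:third}, and its poles lie in $\Lambda$. By Lemma~\ref{lem:XB}(a), $Y=X_B/W$ with a constant $W\ne0$, and then $\ell(B)/W^2=1$. So $f$ is one of the functions of Lemma~\ref{lem:f}, its multipliers are unimodular, and $B\in\mathcal Z$.

The map is injective: $B$ determines $W$ up to sign, hence $f$ up to $f\mapsto Cf$ and $f\mapsto C/f$ with $C\in\mathbb C^*$. These operations do not change the family, since $u[e^\lambda Cf]=u[e^{\lambda+\log|C|}f]$ and $u[e^\lambda/f]=u[e^{-\lambda}f]$.

The map is onto: if $B\in\mathcal Z$, the function $f$ of Lemma~\ref{lem:f} has unimodular multipliers, and by part (a) of that lemma and \eqref{eq:liouville} each $u[e^\lambda f]$ solves \eqref{eq:main}. By part (b) this family is sent to $B$.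
\end{proof}

\subsection{Local form of the period map}
Fix $B_0\in\mathbb C$, a point $z_0$, and for $\omega=1,\tau$ a path from $z_0$ to $z_0+\omega$ that avoids $\Lambda$ and the zeros of $X_{B_0}$. For $B$ near $B_0$ the paths also avoid the zeros of $X_B$, the integrals $M_\omega(B)=\int dz/X_B$ along them are holomorphic in $B$, and $\Theta_\omega=WM_\omega(B)$. With the notation \eqref{eq:R},
\begin{equation}\label{eq:Hlocal}
H(B,W)=\mathcal R_{M_1(B),M_\tau(B)}(W)\qquad\text{for $B$ near $B_0$ and }W^2=\ell(B),
\end{equation}
including the case $W=0$.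

Suppose $B_0\in\mathcal Z$ and choose a holomorphic branch $W(B)$ of $\sqrt{\ell(B)}$ near $B_0$. Then $\Theta_\omega(B)=W(B)M_\omega(B)$ is holomorphic, and we put
\[
c(\omega)=\frac{d\Theta_\omega}{dB}(B_0),\qquad\omega=1,\tau .
\]
Other paths change $\Theta_\omega(B)$ by a continuous function with values in $2\pi i\mathbb Z$, so $c(\omega)$ does not depend on them; the other branch replaces $c$ by $-c$. The differential of $B\mapsto H(B,W(B))$ at $B_0$ is $\mathcal R_{c(1),c(\tau)}$. The following statement says that its determinant is positive.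

\begin{proposition}\label{prop:sign}
At every $B_0\in\mathcal Z$ we have $\operatorname{Im}\big(\overline{c(1)}\,c(\tau)\big)<0$.
\end{proposition}

\subsection{The roots of $\ell$}
At a root of $\ell$ the factor $W$ in \eqref{eq:Hlocal} vanishes, and the behavior of $H$ nearby is governed by the values of $M_1$ and $M_\tau$ at the root. Let $B_j$ denote the distinct roots of $\ell$ and $m_j$ their multiplicities, so that $\sum_jm_j=2n+1$.

\begin{lemma}\label{lem:roots}
The function $1/X_{B_j}$ has $n$ poles modulo $\Lambda$, all double and without residue. Hence $M_\omega(B_j)=\int_{z_0}^{z_0+\omega}dz/X_{B_j}$ depends neither on the path nor on $z_0$. The numbers $M_1(B_j)$ and $M_\tau(B_j)$ are not both $0$.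
\end{lemma}

\begin{proof}
Write $X=X_{B_j}$, $I=I_{B_j}$, and let $z_*$ be a zero of $X$. By \eqref{eq:atzero}, $X'(z_*)=0$. Equation \eqref{eq:third} is a linear equation of third order, regular at $z_*\notin\Lambda$, and $X\not\equiv0$, so $X''(z_*)\ne0$. The zero is exactly double, and there are $n$ distinct zeros modulo $\Lambda$. Near $z_*$ write $X=y^2$ with $y$ holomorphic. Then $0=4IX^2-2XX''+X'^2=4y^3(Iy-y'')$, so $y''=Iy$ and $y''(z_*)=0$. With $t=z-z_*$ we get $y=\alpha(t+O(t^3))$, $\alpha\ne0$, and $1/X=\alpha^{-2}t^{-2}+O(1)$ has no residue. If both periods vanished, $\int_0^zdz/X$ would be elliptic with $n$ simple poles and a zero of order $2n+1$ at $0$, which is impossible.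
\end{proof}

Put $J_j=\operatorname{Im}\big(\overline{M_1(B_j)}\,M_\tau(B_j)\big)$. We can now state the refined count.

\begin{theorem}\label{thm:B}
Let $m_-$ be the number of roots $B_j$ of $\ell$, counted with multiplicity, for which $J_j<0$. Then $N_n(\tau)\le n-m_-$. If $J_j\ne0$ for every root, then $N_n(\tau)=n-m_-$.
\end{theorem}

\section{The case $n=1$}\label{sec:n1}

For $n=1$ all the objects are explicit and the count can be seen on the torus itself. The recursion \eqref{eq:rec} with $j=0$ gives $-4C_0=4B$, so $X_B=\wp-B$ and, with $x=\wp$,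
\[
\ell(B)=4(2x+B)(x-B)^2-2(x-B)\big(6x^2-\tfrac12g_2\big)+p(x)=4B^3-g_2B-g_3 .
\]
The curve $W^2=\ell(B)$ is thus parametrized by $a\in E\setminus\{0\}$ through $(B,W)=(\wp(a),\wp'(a))$. The involution $W\mapsto-W$ is $a\mapsto-a$, and the roots $e_k$ of $\ell$ correspond to the half-periods. For $2a\notin\Lambda$,
\[
\frac W{X_B}=\frac{\wp'(a)}{\wp(z)-\wp(a)}=\zeta(z-a)-\zeta(z+a)+2\zeta(a),
\]
because both sides are elliptic in $z$, have simple poles at $\pm a$ with residues $\pm1$, and vanish at $0$. Let $\sigma$ be the Weierstrass function with $\sigma'/\sigma=\zeta$; then $\sigma(z+\omega)/\sigma(z)$ is a constant multiple of $e^{\eta_\omega z}$. So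
\[
f=e^{2\zeta(a)z}\,\frac{\sigma(z-a)}{\sigma(z+a)},\qquad\Theta_\omega\equiv2\big(\zeta(a)\,\omega-\eta_\omega a\big)\pmod{2\pi i}.
\]
Let $\zeta^*(a)=\zeta(a)-\eta(a)$ with $\eta$ as in \eqref{eq:eta}; this is a smooth, odd, $\Lambda$-periodic function on $\mathbb C\setminus\Lambda$. Writing $a=a_1+a_2\tau$ with real $a_1,a_2$ and using Legendre's relation, we find $\Theta_1\equiv2\zeta^*(a)-4\pi ia_2$ and $\Theta_\tau\equiv2\tau\zeta^*(a)+4\pi ia_1$. Hence
\[
H=2\,\mathcal R_{1,\tau}\big(\zeta^*(a)\big),
\]
and $\mathcal R_{1,\tau}$ is invertible with determinant $-b$. Being odd and periodic, $\zeta^*$ vanishes at the three half-periods. The families correspond to the pairs $\pm a$ of other zeros.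

By \eqref{eq:eta}, the Jacobian determinant of $\zeta^*$ is $|\zeta^*_a|^2-|\zeta^*_{\bar a}|^2=|\wp(a)+\eta_1-\frac\pi b|^2-\frac{\pi^2}{b^2}$. It is negative exactly when $B=\wp(a)$ lies in the open disc
\[
\mathcal D=\Big\{B:\Big|B+\eta_1-\frac\pi b\Big|<\frac\pi b\Big\}.
\]
Differentiating $\Theta_\omega$ gives $c(\omega)=-2(\eta_\omega+B\omega)/W$, so by \eqref{eq:disc} Proposition~\ref{prop:sign} says that $\mathcal Z\subset\mathcal D$. By \eqref{eq:half}, $M_\omega(e_k)$ is proportional to $\eta_\omega+e_k\omega$, so by \eqref{eq:disc} again $m_-$ is the number of $e_k$ in $\mathcal D$.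

Now grant Proposition~\ref{prop:sign} and suppose that no $e_k$ lies on $\partial\mathcal D$. Then all zeros of $\zeta^*$ are nondegenerate, and since $\zeta^*=1/a+O(|a|)$ near $0$, they are finite in number on $E$. Take a period parallelogram whose boundary avoids the zeros and $\Lambda$, and remove a small disc about the lattice point inside. The winding number of $\zeta^*$ along the outer boundary is $0$ by periodicity, and along the small positive circle it is $-1$. So the indices add up to $+1$. Each family contributes two zeros of index $-1$, and a half-period contributes $-1$ or $+1$ according as $e_k$ lies in $\mathcal D$ or outside its closure: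
\[
1=-2N_1(\tau)-m_-+(3-m_-),\qquad\text{that is,}\qquad N_1(\tau)=1-m_- .
\]
Without Proposition~\ref{prop:sign} the same computation only gives the difference between the numbers of points of $\mathcal Z$ inside and outside $\mathcal D$.

Two symmetric lattices show that both values occur. Let $\rho\Lambda=\Lambda$ with $|\rho|=1$ and $\rho^2\ne1$. Then $\zeta(\rho z)=\rho^{-1}\zeta(z)$, hence $\eta(\rho z)=\rho^{-1}\eta(z)$, and \eqref{eq:eta} forces $\eta_1=\pi/b$: the disc $\mathcal D$ is centered at $0$. For $\tau=\rho=i$ we have $\wp(iz)=-\wp(z)$, and $a=\frac{1+i}2$ satisfies $ia\equiv a$, so one of the $e_k$ is $0$. Thus $m_-\ge1$, and Theorem~\ref{thm:B} gives $N_1(i)=0$. For $\tau=\rho=e^{i\pi/3}$ the point $a=\frac{1+\tau}3$ satisfies $\rho^2a=a-1$ and $2a\notin\Lambda$. So $\zeta^*(a)=\zeta^*(\rho^2a)=\rho^{-2}\zeta^*(a)$, whence $\zeta^*(a)=0$, and $N_1(e^{i\pi/3})=1$ by Theorem~\ref{thm:A}. In the same way $\wp(a)=\rho^{-4}\wp(a)=0$: the family sits at the center of $\mathcal D$.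

For general $n$ the curve $W^2=\ell(B)$ takes the place of the torus. We have not excluded multiple roots of $\ell$, where this curve is singular, nor the degenerate case $J_j=0$. Both points are handled by descending to the $B$-plane.

\section{The count in the $B$-plane}\label{sec:count}

In this section we prove Theorems~\ref{thm:A} and~\ref{thm:B} from Proposition~\ref{prop:sign}. Since $H$ is odd in $W$, its square $H^2$ is a function of $B\in\mathbb C$ alone. It is continuous: by \eqref{eq:Hlocal}, near a point with $\ell\ne0$ we may insert a holomorphic branch of $W$, and near a root $|H^2|\le C|\ell(B)|\to0$. The zero set of $H^2$ is the disjoint union of $\mathcal Z$ and the set of roots of $\ell$.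

\begin{lemma}\label{lem:infinity}
For large $|B|$ we have $H^2\ne0$, and $H^2$ has winding number $-1$ along large positive circles.
\end{lemma}

\begin{proof}
Let $z_0=\frac{1+\tau}2$ and let $\Gamma$ be the union of the segments from $z_0$ to $z_0+1$ and to $z_0+\tau$. It is compact, connected and disjoint from $\Lambda$. By Lemma~\ref{lem:XB}, $X_B=\chi B^n(1+O(1/|B|))$ uniformly on $\Gamma$, so for large $|B|$ there are no zeros of $X_B$ on $\Gamma$, and $(W/X_B)^2=\ell(B)/X_B^2=4B\,(1+O(1/|B|))$. At each point of $\Gamma$ we have $W/X_B=2\xi\,(1+O(1/|B|))$ for one of the two square roots $\xi$ of $B$, and by continuity along $\Gamma$ it is the same root at all points. Integrating, $\Theta_\omega=2\xi\omega+O(|B|^{-1/2})$ for $\omega=1,\tau$, so $H=2\mathcal R_{1,\tau}(\xi)+O(|B|^{-1/2})$ and $H^2=4\mathcal R_{1,\tau}(\xi)^2+O(1)$. The main term does not depend on the choice of $\xi$ and is at least a positive constant times $|B|$ in modulus, because $\det\mathcal R_{1,\tau}=-b\neq0$. When $B$ runs once around the circle, the argument of a continuous root $\xi$ increases by $\pi$.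 Now (W2) and (W3) give the winding number $-1$.
\end{proof}

\begin{lemma}\label{lem:Z}
Every $B_0\in\mathcal Z$ is an isolated zero of $H^2$ of index $+2$.
\end{lemma}

\begin{proof}
Near $B_0$ the function $B\mapsto H(B,W(B))$ is smooth, and its differential $\mathcal R_{c(1),c(\tau)}$ has positive determinant by \eqref{eq:R} and Proposition~\ref{prop:sign}.
\end{proof}

At a root $B_j$ the natural approximation of $H$ is the fixed linear map $\mathcal R_{M_1(B_j),M_\tau(B_j)}$ applied to $W$. It has determinant $-J_j$ and is useless when $J_j=0$. For Theorem~\ref{thm:A} we need a bound in all cases, and we get it from one of the two components of $H$, which is the real part of a function whose square is holomorphic.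

\begin{lemma}\label{lem:index}
Every root $B_j$ of $\ell$ is an isolated zero of $H^2$, and its index satisfies $|\operatorname{ind}_j|\le m_j$. If $J_j\ne0$, then $\operatorname{ind}_j=-\operatorname{sgn}(J_j)\,m_j$.
\end{lemma}

\begin{proof}
Fix paths as in \eqref{eq:Hlocal} with $B_0=B_j$, and write $m=m_j$. By Lemma~\ref{lem:roots} there is $\omega\in\{1,\tau\}$ with $M_\omega(B_j)\ne0$; let $\omega'$ be the other element. The function $\Theta_\omega^2=\ell(B)M_\omega(B)^2$ is holomorphic with a zero of order exactly $m$ at $B_j$, so there is a holomorphic coordinate $t$ centered at $B_j$ with $\Theta_\omega^2=t^m$. Then $\operatorname{Re}\Theta_\omega=0$ exactly where $t^m\in(-\infty,0]$, that is, on $m$ rays issuing from $t=0$, and all zeros of $H^2$ near $B_j$ lie on these rays. On a ray $t=re^{i\alpha}$, $r\ge0$, we have $\Theta_\omega=\pm ir^{m/2}$. With $V=M_{\omega'}/M_\omega$, which is holomorphic at $t=0$, this gives $\operatorname{Re}\Theta_{\omega'}=\operatorname{Re}(\Theta_\omega V)=\mp r^{m/2}\operatorname{Im}V(re^{i\alpha})$. The function $r\mapsto\operatorname{Im}V(re^{i\alpha})$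 is real-analytic near $r=0$. If it vanished identically, the points of the ray with small $r>0$ would all belong to $\mathcal Z$, contrary to Lemma~\ref{lem:Z}. So it has no zero for small $r>0$, and $B_j$ is an isolated zero of $H^2$.

On a small circle $|t|=\rho$ we have $H\ne0$, and $\operatorname{Re}\Theta_\omega=0$ at exactly $m$ points. If $\omega=1$, these are the points where $H$ is purely imaginary, that is, $H^2\in(-\infty,0)$. If $\omega=\tau$, they are the points where $H$ is real, that is, $H^2\in(0,\infty)$. In both cases the loop $H^2$ meets a fixed ray exactly $m$ times, and (W4) gives $|\operatorname{ind}_j|\le m$.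

Let $J_j\ne0$ and $\mathcal R=\mathcal R_{M_1(B_j),M_\tau(B_j)}$. By \eqref{eq:Hlocal}, $H=\mathcal R(W)+o(|W|)$ as $B\to B_j$, so $H^2=\mathcal R(W)^2+o(|W|^2)$, while $|\mathcal R(W)|^2$ is at least a positive constant times $|W|^2$. Along a small circle about $B_j$ the argument of $\ell=W^2$ increases by $2\pi m$, so that of a continuous root $W$ increases by $\pi m$. By (W2) and (W3), $\operatorname{ind}_j=m\operatorname{sgn}\det\mathcal R=-m\operatorname{sgn}J_j$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B}]
The zero set of $H^2$ is closed, bounded by Lemma~\ref{lem:infinity}, and consists of isolated points, so it is finite. By (W1), Proposition~\ref{prop:bijection} and Lemmas~\ref{lem:infinity} and~\ref{lem:Z},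
\begin{equation}\label{eq:count}
-1=2N_n(\tau)+\sum_j\operatorname{ind}_j .
\end{equation}
By Lemma~\ref{lem:index}, $\sum_j\operatorname{ind}_j\ge-\sum_jm_j=-(2n+1)$, and so $N_n(\tau)\le n$. This is Theorem~\ref{thm:A}. More precisely, $\operatorname{ind}_j=m_j$ if $J_j<0$ and $\operatorname{ind}_j\ge-m_j$ otherwise, with equality if $J_j>0$. Hence $\sum_j\operatorname{ind}_j\ge m_--(2n+1-m_-)$, with equality if all $J_j\ne0$. Inserting this in \eqref{eq:count} gives Theorem~\ref{thm:B}.
\end{proof}

\section{Cutting the torus into hemispheres}\label{sec:faces}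

We turn to the proof of Proposition~\ref{prop:sign}. Moving $B$ away from $B_0\in\mathcal Z$ in a direction $\beta$ deforms $f$ and $u[f]$. The derivative $\varphi$ of $\frac12u[f]$ solves the linearized equation $\Delta\varphi+e^u\varphi=0$ on $\mathbb C$, and its failure to be periodic is measured by $\operatorname{Re}(\beta c(\omega))$, the differential of $H$. After a correction that makes $\varphi$ periodic, the quadratic form of the linearized operator, evaluated on the corrected function, turns out to contain the Jacobian of $H$. So we need a lower bound for this form. It is not nonnegative on $E$: at the constant $1$ its value is $-8\pi n$. In this section we cut $E$ into pieces on each of which nonnegativity costs a single linear condition.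

From now until the end of Section~\ref{sec:sign}, fix $B_0\in\mathcal Z$ and a holomorphic branch $W(B)$ near $B_0$. Put $g_B=W(B)/X_B$ and $g=g_{B_0}$, and let $f$ satisfy $f'/f=g$. We use the freedom of scaling to normalize
\[
|f(0)|=1 .
\]
We have $f(z+\omega)=e^{i\theta_\omega}f(z)$ with real $\theta_\omega$, so $|f|$ is periodic and $|f|=1$ on $\Lambda$. Let $u=u[f]$, $L=\Delta+e^u$, and
\[
\nu=\frac{2f}{1+|f|^2},\qquad k=\frac{1-|f|^2}{1+|f|^2}.
\]
The map $\Phi=(\nu,k):\mathbb C\to S^2\subset\mathbb C\times\mathbb R$ is $f$ followed by the inverse stereographic projection, which is conformal, pulls the round metric back to $4|dw|^2/(1+|w|^2)^2$, and sends the unit disc $\mathbb D$ and the exterior of its closure to the open hemispheres $k>0$ and $k<0$. So $\frac12e^u|dz|^2$ is the pullback of the round metric under $\Phi$. The functions $e^u,\nu,k$ are real-analytic on $\mathbb C$; near a pole of $f$ one expresses them through $F_0=1/f$, for instance $\nu=2\overline{F_0}/(1+|F_0|^2)$. The functions $e^u$ and $k$ are periodic, $e^u>0$ off $\Lambda$, $|k|\le1$, $k(0)=0$, and $\nu(z+\omega)=e^{i\theta_\omega}\nu(z)$.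 The height $k$ is the direction of the family: $\partial_\lambda u[e^\lambda f]\big|_{\lambda=0}=2-4|f|^2/(1+|f|^2)=2k$. Differentiating \eqref{eq:liouville} in $\lambda$ and using $S(e^\lambda f)=S(f)$, we get
\begin{equation}\label{eq:k}
Lk=0\ \text{ on }\mathbb C,\qquad k_{zz}-u_zk_z=0\ \text{ off }\Lambda,
\end{equation}
the first identity extending to $\Lambda$ by continuity.

\begin{lemma}\label{lem:faces}
The open set $\{k\ne0\}\subset E$ has $2n$ components, called \emph{faces}. Each face $F$ is the bijective image of an open set $\tilde F\subset\mathbb C$, a \emph{lift} of $F$, which $\Phi$ maps conformally and bijectively onto one of the two open hemispheres. The function $k$ has constant sign on $F$ and vanishes on $\partial F$, and the set $\{k=0\}$ has measure $0$.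
\end{lemma}

\begin{proof}
Let $\Omega=\{|f|<1\}\subset\mathbb C$. By the normalization $\Omega\cap\Lambda=\emptyset$, so $f'\ne0$ on $\Omega$. We show that $f$ maps each component of $\Omega$ bijectively onto $\mathbb D$. A local homeomorphism need not be a covering; what makes $f$ one is the compactness of $E$.

\emph{A uniform radius.} Let $\rho<1$ and $K_\rho=\{|f|\le\rho\}$, a closed $\Lambda$-invariant subset of $\Omega$ with compact image in $E$. For $z\in K_\rho$ there are $r_z>0$ and a holomorphic function $\iota_z$ on the disc $D(f(z),r_z)$ with $f\circ\iota_z=\mathrm{id}$ and $\iota_z(f(z))=z$. For $z'$ near $z$ we have $\iota_z(f(z'))=z'$ and $|f(z')-f(z)|<r_z/2$, so the restriction of $\iota_z$ serves for $z'$ with radius $r_z/2$. Moreover $w\mapsto\iota_z(e^{-i\theta_\omega}w)+\omega$ serves for $z+\omega$ with the same radius as for $z$; here we use that the multipliers are unimodular. By compactness one radius $r>0$ serves for all $z\in K_\rho$.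

\emph{Continuation.} Let $z_0\in\Omega$ and let $\gamma:[0,1]\to\mathbb D$ be a path starting at $f(z_0)$. It lies in $\{|w|\le\rho\}$ for some $\rho<1$. Choose $0=t_0<\dots<t_N=1$ with $\gamma([t_i,t_{i+1}])\subset D(\gamma(t_i),r)$ and define $z_{i+1}=\iota_{z_i}(\gamma(t_{i+1}))$. Inductively $f(z_i)=\gamma(t_i)$, so $z_i\in K_\rho$ and $\iota_{z_i}$ is defined on $D(\gamma(t_i),r)$. Near $\gamma(t_{i+1})$ the functions $\iota_{z_i}$ and $\iota_{z_{i+1}}$ agree, since both invert $f$ near $z_{i+1}$. So the germ of $\iota_{z_0}$ continues along every path in $\mathbb D$, and by the monodromy theorem it extends to a holomorphic $\iota:\mathbb D\to\mathbb C$ with $f\circ\iota=\mathrm{id}$. Let $\Omega'$ be the component of $\Omega$ containing $z_0$. The connected set $\iota(\mathbb D)\subset\Omega$ contains $z_0$, so it lies in $\Omega'$, and $\iota\circ f=\mathrm{id}$ near $z_0$, hence on $\Omega'$. Thus $f:\Omega'\to\mathbb D$ is biholomorphic.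

\emph{Descent to $E$.} Each component $\Omega'$ contains exactly one zero $z_*$ of $f$. If $\Omega'+\omega$ met $\Omega'$ for some $\omega\ne0$, these two components would coincide and $\Omega'$ would contain the zeros $z_*$ and $z_*+\omega$. So $\Omega'$ injects into $E$, and the images of the components correspond to the $n$ zeros of $f$ modulo $\Lambda$. The same argument for $1/f$ gives $n$ faces with $k<0$. A point with $k\ne0$ lies in an open face and so is not a boundary point of any face. Finally, off $\Lambda$ the set $\{k=0\}$ is locally the preimage of the equator under a diffeomorphism, so it has measure $0$.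
\end{proof}

\begin{remark}
Each face carries the mass $\int_Fe^u=2\cdot2\pi$, and the $2n$ faces account for the total $8\pi n$. The normalization is essential: for any other member of the family the origin lies in $\{k\ne0\}$, and the component containing it is not mapped injectively, since $f$ has multiplicity $2n+1$ there.
\end{remark}

We recall two standard facts. A Lipschitz function $v$ on $E$ is differentiable almost everywhere, its pointwise gradient is its distributional gradient, and therefore $\int_E\nabla v=0$ and $\int_E\nabla v\cdot\nabla w=-\int_Ev\,\Delta w$ for smooth $w$. On the unit sphere the first positive eigenvalue of the Laplacian is $2$ and its eigenspace consists of the restrictions of linear functions on $\mathbb R^3$; hence $\int_{S^2}|\nabla v|^2\ge2\int_{S^2}v^2$ for $v\in H^1(S^2)$ of mean $0$, with equality only for linear functions.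

\begin{lemma}\label{lem:hemi}
Let $F$ be a face and $v$ a real Lipschitz function on $E$ with $\int_Fv\,e^u=0$. Then $\int_F|\nabla v|^2\ge\int_Fe^uv^2$. If equality holds, then $v=\operatorname{Re}(\alpha\nu)$ on a lift of $F$ for some constant $\alpha\in\mathbb C$.
\end{lemma}

\begin{proof}
Transport $v$ by $\Phi$ to a function $\tilde v$ on the open hemisphere $\Sigma=\Phi(\tilde F)$. The measure $e^u\,dA$ corresponds to $2\,dA_{S^2}$, and the Dirichlet integral is conformally invariant. So $\tilde v$ is bounded, locally Lipschitz, has mean $0$ and square-integrable gradient, and we must show $\int_\Sigma|\nabla\tilde v|^2\ge2\int_\Sigma\tilde v^2$. Let $v^*$ be the even extension of $\tilde v$ across the equator. The function $\tilde v$ need not be Lipschitz up to the equator, because the inverse of $\Phi$ may be singular at the image of the cone point, so we check that $v^*\in H^1(S^2)$. Identify $\Sigma$ with $\mathbb D$ by stereographic projection; the conformal factor is bounded above and below, so the $H^1$ norms are equivalent. For $r<1$ the function $\tilde v_r(w)=\tilde v(rw)$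 is Lipschitz on the closed disc, and $\tilde v_r\to\tilde v$ in $H^1(\mathbb D)$ as $r\to1$, by continuity of dilations in $L^2$. The even extensions of the $\tilde v_r$ are Lipschitz on $S^2$, and even extension doubles the squared $H^1$ norm, so they form a Cauchy family in $H^1(S^2)$ with limit $v^*$. Since $v^*$ has mean $0$, the inequality on $S^2$ gives the claim after division by $2$. In the case of equality $v^*$ is a linear function that is even in the height, so it is $\operatorname{Re}(\alpha\,\cdot)$ of the horizontal coordinate, which is $\nu$.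
\end{proof}

\section{The variation of the solution with $B$}\label{sec:var}

Let $X=X_{B_0}$ and let a dot denote the derivative in $B$ at $B_0$. The function
\[
\dot g=\frac{\dot W}X-\frac{W\dot X}{X^2}
\]
is elliptic, with poles of order at most $2$ at the simple zeros of $X$. It has no residues there: on a small fixed circle about such a zero, $\frac1{2\pi i}\oint g_B\,dz$ is an integer that depends continuously on $B$, so its derivative $\frac1{2\pi i}\oint\dot g\,dz$ is $0$. Since $X_B$ is monic, $\dot X$ is a polynomial in $\wp$ of degree at most $n-1$, so $\dot g$ vanishes at $0$ to order at least $2n$. There are no other poles. For $\beta\in\mathbb C$ with $|\beta|=1$ put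
\[
G(z)=\beta\int_0^z\dot g,\qquad T=\frac{G'}g,\qquad\varphi=k\operatorname{Re}G+\operatorname{Re}T .
\]
The function $G$ is single-valued and meromorphic, and $G(z+\omega)=G(z)+\beta c(\omega)$, where $c(\omega)=\int_{z_0}^{z_0+\omega}\dot g$ is additive in $\omega\in\Lambda$ and agrees for $\omega=1,\tau$ with the numbers $d\Theta_\omega/dB$ of Proposition~\ref{prop:sign}. Since $g$ vanishes only on $\Lambda$, to order exactly $2n$, the function $T$ is elliptic and holomorphic on $\Lambda$. Both $G$ and $T$ have at most simple poles, located at the zeros and poles of $f$. The proof below shows that $G$ is the variation of $\log f$ and $\varphi$ the variation of $\frac12u$.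

With $z=x_1+ix_2$ and $dA=dx_1\wedge dx_2$, let $*dv=\partial_1v\,dx_2-\partial_2v\,dx_1$ for a smooth real function $v$. Then
\begin{equation}\label{eq:star}
d(v\,{*dw})=(\nabla v\cdot\nabla w+v\,\Delta w)\,dA,
\end{equation}
and $*d\operatorname{Re}\Psi=d\operatorname{Im}\Psi$ for holomorphic $\Psi$, by the Cauchy--Riemann equations. The boundary terms in Green's formula for the two solutions $k$ and $\varphi$ of the linearized equation involve the $1$-form $\kappa=k\,{*d\varphi}-\varphi\,{*dk}$. Its periods supply the imaginary parts of $\beta c(\omega)$, while the translation rule for $\varphi$ supplies the real parts.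

\begin{lemma}\label{lem:phi}
\begin{itemize}
\item[(a)] $\varphi$ is real-analytic on $\mathbb C$, $L\varphi=0$, and $\varphi(z+\omega)=\varphi(z)+\operatorname{Re}(\beta c(\omega))\,k(z)$.
\item[(b)] $\varphi_{zz}-u_z\varphi_z=-\beta$ off $\Lambda$.
\item[(c)] $\kappa$ is smooth, closed and $\Lambda$-periodic, and $\int_{z_0}^{z_0+\omega}\kappa=\operatorname{Im}(\beta c(\omega))$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Analyticity.} Only the zeros and poles of $f$ need attention. Near a zero of $f$ the function $A=fG$ is holomorphic, $f'\ne0$, and $A'/f'=G+T$. Since $k=1-2|f|^2/(1+|f|^2)$,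
\[
\varphi=\operatorname{Re}(G+T)-\frac{2|f|^2\operatorname{Re}G}{1+|f|^2}=\operatorname{Re}\frac{A'}{f'}-\frac{2\operatorname{Re}(\bar fA)}{1+|f|^2},
\]
which is real-analytic. Near a pole of $f$ replace $(f,G)$ by $(1/f,-G)$: then $k$, $g$ and $G$ change sign, while $T$ and $\varphi$ do not change. The translation rule holds because $k$ and $T$ are periodic.

\emph{The equations.} Let $z_1$ be neither in $\Lambda$ nor a zero of $X$. On a small disc about $z_1$ and for small real $t$ put
\[
f_t(z)=f(z_1)\,e^{tG(z_1)}\exp\int_{z_1}^zg_{B_0+t\beta}.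
\]
Then $f_0=f$ and $f_t'=f_t\,g_{B_0+t\beta}\ne0$, and at $t=0$ we have $\partial_t\log f_t=G$ and $\partial_t\log f_t'=G+T$. Therefore
\[
\partial_tu[f_t]\big|_{t=0}=2\operatorname{Re}(G+T)-\frac{4|f|^2\operatorname{Re}G}{1+|f|^2}=2\varphi .
\]
By Lemma~\ref{lem:f}(b), $S(f_t)=-2(n(n+1)\wp+B_0+t\beta)$. Differentiating the two identities \eqref{eq:liouville} at $t=0$ gives $L\varphi=0$ and $2(\varphi_{zz}-u_z\varphi_z)=-2\beta$ near $z_1$. By continuity the first holds on $\mathbb C$ and the second off $\Lambda$.

\emph{The form $\kappa$.} By \eqref{eq:star}, $d\kappa=(k\Delta\varphi-\varphi\Delta k)\,dA=(kL\varphi-\varphi Lk)\,dA=0$. Adding a constant multiple of $k$ to $\varphi$ does not change $\kappa$, so $\kappa$ is periodic by (a). Away from the poles of $G$ and $T$, $*d\varphi=k\,d\operatorname{Im}G+\operatorname{Re}G\,{*dk}+d\operatorname{Im}T$, and so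
\[
\kappa=k^2\,d\operatorname{Im}G+k\,d\operatorname{Im}T-\operatorname{Re}T\,{*dk}.
\]
Write locally $\log f=r+i\vartheta$. Then $k=-\tanh r$, so $dk=-(1-k^2)\,dr$ and $*dk=-(1-k^2)\,d\vartheta$. Also $dG=Tg\,dz=T\,(dr+i\,d\vartheta)$, so $d\operatorname{Im}G=\operatorname{Re}T\,d\vartheta+\operatorname{Im}T\,dr$. Hence
\begin{align*}
\kappa&=d\operatorname{Im}G-(1-k^2)\big(d\operatorname{Im}G-\operatorname{Re}T\,d\vartheta\big)+k\,d\operatorname{Im}T\\
&=d\operatorname{Im}G+\operatorname{Im}T\,dk+k\,d\operatorname{Im}T=d\big(\operatorname{Im}G+k\operatorname{Im}T\big).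
\end{align*}
Since $\kappa$ is smooth and closed on $\mathbb C$ and periodic, its period may be computed along a path that avoids the poles of $G$ and $T$. As $k\operatorname{Im}T$ is periodic, the period is $\operatorname{Im}(\beta c(\omega))$.
\end{proof}

\section{The sign of the Jacobian}\label{sec:sign}

Extend $c$ to an $\mathbb R$-linear map $c(z)=c_+z+c_-\bar z$. By \eqref{eq:det} we have to show that $|c_+|<|c_-|$. For $|\beta|=1$ let
\[
h(z)=\operatorname{Re}(\beta c(z))=\operatorname{Re}\big((\beta c_++\overline{\beta c_-})z\big),\qquad|\nabla h|=|\beta c_++\overline{\beta c_-}|=|\beta^2c_++\overline{c_-}| .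
\]
This real linear function has increments $h(\omega)=\operatorname{Re}(\beta c(\omega))$, so by Lemma~\ref{lem:phi}(a) the smooth function
\[
\psi=\varphi-hk
\]
is periodic. The price is that $\psi$ no longer solves the linearized equation: since $\Delta h=0$ and $Lk=0$,
\begin{equation}\label{eq:Lpsi}
L\psi=-L(hk)=-2\nabla h\cdot\nabla k .
\end{equation}
For Lipschitz $v,w$ on $E$ let $Q(v,w)=\int_E(\nabla v\cdot\nabla w-e^uvw)$ and $Q(v)=Q(v,v)$. If $w$ is smooth, $Q(v,w)=-\int_Ev\,Lw$.

To apply Lemma~\ref{lem:hemi} we need $2n$ mean value conditions, and $\psi$ has no reason to satisfy them. The restrictions of $k$ to single faces provide $2n$ free parameters, and adding them does not change $Q(\psi)$.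

\begin{lemma}\label{lem:Qpos}
We have $Q(\psi)\ge0$. If $Q(\psi)=0$, then on a lift of any given face $\psi=\operatorname{Re}(\alpha\nu)-ak$ with constants $\alpha\in\mathbb C$ and $a\in\mathbb R$.
\end{lemma}

\begin{proof}
Let $F$ be a face and $k_F=k\mathbf 1_F$. This function is Lipschitz on $E$. Indeed, let $C$ be a Lipschitz constant of $k$. For two points in $F$, or two points outside $F$, the bound is immediate. If $z\in F$ and $z'\notin F$, a shortest segment from $z$ to $z'$ contains a point $z''\in\partial F$, and $|k_F(z)-k_F(z')|=|k(z)-k(z'')|\le C\operatorname{dist}(z,z')$. The square $k_F^2$ is then Lipschitz as well. The function $k_F$ equals $k$ on $F$ and $0$ on the other faces, and the faces cover $E$ up to measure $0$. So $\nabla k_F=\mathbf 1_F\nabla k$ and $\nabla(k_F^2)=2k_F\nabla k$ almost everywhere. It follows that $Q(k_F,k_{F'})=0$ for $F\ne F'$, that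
\[
Q(k_F)=Q(k_F,k)=-\int_Ek_F\,Lk=0,
\]
and, by \eqref{eq:Lpsi} and because $\nabla h$ is a constant vector, that
\[
Q(k_F,\psi)=\int_E2k_F\nabla h\cdot\nabla k=\nabla h\cdot\int_E\nabla(k_F^2)=0 .
\]
Hence $Q(\psi+\tilde k)=Q(\psi)$ for every $\tilde k=\sum_Fa_Fk_F$ with real $a_F$. Since $k$ has constant sign and $e^u>0$ on $F$, we have $\int_Fke^u\ne0$, and we can choose $a_F$ with $\int_F(\psi+a_Fk)e^u=0$. Then
\[
Q(\psi)=\sum_F\int_F\Big(|\nabla(\psi+\tilde k)|^2-e^u(\psi+\tilde k)^2\Big),
\]
and each term is nonnegative by Lemma~\ref{lem:hemi}. If the sum is $0$, each term is $0$, and the equality case of that lemma applies to $\psi+\tilde k$ on every face.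
\end{proof}

\begin{lemma}\label{lem:Qformula}
We have $Q(\psi)=-b\,\big(|c_+|^2-|c_-|^2\big)+|\nabla h|^2\int_Ek^2$.
\end{lemma}

\begin{proof}
Let $\mathcal P$ be the parallelogram with vertices $z_0,\ z_0+1,\ z_0+1+\tau,\ z_0+\tau$ and positively oriented boundary. By \eqref{eq:Lpsi},
\[
Q(\psi)=\int_{\mathcal P}\psi\,L(hk)=\int_{\mathcal P}\varphi\,L(hk)-\int_{\mathcal P}h\,\nabla h\cdot\nabla(k^2).
\]
Since $L\varphi=0$, \eqref{eq:star} and Stokes' theorem give
\[
\int_{\mathcal P}\varphi\,L(hk)=\oint_{\partial\mathcal P}\big(\varphi\,{*d(hk)}-hk\,{*d\varphi}\big)=\oint_{\partial\mathcal P}\big(-h\kappa+\varphi k\,{*dh}\big).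
\]
By \eqref{eq:star} with $v=hk^2$ and $w=h$,
\[
\int_{\mathcal P}h\,\nabla h\cdot\nabla(k^2)=\oint_{\partial\mathcal P}hk^2\,{*dh}-|\nabla h|^2\int_{\mathcal P}k^2 .
\]
Subtracting, and noting $\varphi k-hk^2=\psi k$,
\[
Q(\psi)=-\oint_{\partial\mathcal P}h\kappa+\oint_{\partial\mathcal P}\psi k\,{*dh}+|\nabla h|^2\int_Ek^2 .
\]
The middle term vanishes because the form $\psi k\,{*dh}$ is periodic, so opposite sides cancel. In the first term $\kappa$ is periodic and $h$ increases by $h(\omega)$ under translation by $\omega$. Let $\kappa_\omega$ be the period of $\kappa$ over $\omega$. The two sides parallel to $\tau$ contribute $h(1)\kappa_\tau$, and the two sides parallel to $1$ contribute $-h(\tau)\kappa_1$. By Lemma~\ref{lem:phi}(c) and $|\beta|=1$,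
\[
\oint_{\partial\mathcal P}h\kappa=\operatorname{Re}(\beta c(1))\operatorname{Im}(\beta c(\tau))-\operatorname{Re}(\beta c(\tau))\operatorname{Im}(\beta c(1))=\operatorname{Im}\big(\overline{c(1)}\,c(\tau)\big),
\]
and \eqref{eq:det} completes the proof.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sign}]
In Lemma~\ref{lem:Qformula} only $|\nabla h|=|\beta^2c_++\overline{c_-}|$ depends on $\beta$, so the strongest inequality results when it is minimal. Choose $\beta$ so that $\beta^2c_+$ and $\overline{c_-}$ point in opposite directions (any $\beta$ if $c_+c_-=0$). Then $|\nabla h|=\big||c_+|-|c_-|\big|$, and Lemmas~\ref{lem:Qpos} and~\ref{lem:Qformula} give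
\begin{equation}\label{eq:key}
0\le Q(\psi)=-b\,\big(|c_+|^2-|c_-|^2\big)+\big(|c_+|-|c_-|\big)^2\int_Ek^2 .
\end{equation}
We have $\int_Ek^2<b$, because $k$ is continuous, $|k|\le1$ and $k(0)=0$.

Suppose $|c_+|>|c_-|$. Dividing \eqref{eq:key} by $|c_+|-|c_-|$ gives $b(|c_+|+|c_-|)<b(|c_+|-|c_-|)$, which is false.

Suppose $|c_+|=|c_-|$. Then $h=0$, the function $\varphi=\psi$ is periodic, and $Q(\psi)=0$ by \eqref{eq:key}. By Lemma~\ref{lem:Qpos}, $\varphi=\operatorname{Re}(\alpha\nu)-ak$ on a lift $\tilde F$ of a face. All three functions are real-analytic on $\mathbb C$, so the identity holds on $\mathbb C$. Since $\varphi$ and $k$ are periodic and $\nu(z+\omega)=e^{i\theta_\omega}\nu(z)$, we get $\operatorname{Re}\big(\alpha(e^{i\theta_\omega}-1)\nu\big)=0$ on $\mathbb C$ for all $\omega\in\Lambda$. On $\tilde F$ the function $\nu$ takes every value in $\mathbb D$, as $\Phi(\tilde F)$ is a hemisphere. So $\alpha(e^{i\theta_\omega}-1)=0$ for all $\omega$, and Lemma~\ref{lem:f}(d) gives $\alpha=0$. Then $\varphi=-ak$, and \eqref{eq:k} gives $\varphi_{zz}-u_z\varphi_z=0$. This contradicts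 Lemma~\ref{lem:phi}(b), since $\beta\ne0$: a variation along the family does not move $B$.

Hence $|c_+|<|c_-|$.
\end{proof}

This completes the proofs of Theorems~\ref{thm:A} and~\ref{thm:B}.

\section{A torus with two families for $n=2$}\label{sec:n2}

By Theorem~\ref{thm:B}, it suffices to show that for $n=2$ and $\tau=\tau_0$ all $J_j$ are positive. We find the five roots of $\ell$, compute $M_\omega$ at each of them, and reduce the signs to inequalities between Eisenstein series.

\subsection{The roots of $\ell$}
Here $I_B=6\wp+B$. Let $X$ be a monic polynomial of degree $2$ in $\wp$ with $4I_BX^2-2XX''+X'^2=0$. Differentiating, $X$ solves \eqref{eq:third}, so $X=X_B$ by Lemma~\ref{lem:XB}(a), and $\ell(B)=0$. There are two kinds of such $X$.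

(i) Let $\alpha^2=g_2/12$, $B=6\alpha$ and $y=\wp-\alpha$. Then $y''=6\wp^2-\frac12g_2=(6\wp+6\alpha)(\wp-\alpha)=I_By$, so $X=y^2$ satisfies $4I_BX^2-2XX''+X'^2=4y^3(I_By-y'')=0$.

(ii) Let $\{i,j,k\}=\{1,2,3\}$, $B=-3e_k$ and $X=(x-e_i)(x-e_j)$ with $x=\wp$. Then $X_x=2x+e_k$, $X_{xx}=2$, $p=4X(x-e_k)$ and $p'=4X_x(x-e_k)+4X$. Hence
\[
2XX''-X'^2=4Xp+XX_xp'-X_x^2p=16X^2(x-e_k)+4X^2X_x=4X^2(6x-3e_k)=4I_BX^2 .
\]

\subsection{The periods at the roots}
In both cases we find a number $A$ with $M_\omega=C(\eta_\omega+A\omega)$, where $C\ne0$ does not depend on $\omega$.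

(i) Let $\wp(a)=\alpha$. Then $\wp''(a)=6\alpha^2-\frac12g_2=0$. At a half-period $\wp''=\frac12p'(e_i)\ne0$, so $a$ is not a half-period and $\wp'(a)\ne0$. Near $\pm a$ we have $\wp-\alpha=\pm\wp'(a)t+O(t^3)$ with $t=z\mp a$. Comparing principal parts at $\pm a$ and values at $0$,
\[
\frac1{(\wp-\alpha)^2}=\frac{\wp(z-a)+\wp(z+a)-2\alpha}{\wp'(a)^2},\qquad M_\omega=-\frac{2(\eta_\omega+\alpha\omega)}{\wp'(a)^2},
\]
so $A=\alpha$.

(ii) We have $\frac1X=\frac1{e_i-e_j}\big(\frac1{\wp-e_i}-\frac1{\wp-e_j}\big)$. By \eqref{eq:half}, $M_\omega$ is a nonzero multiple, independent of $\omega$, of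
\[
(\eta_\omega+e_i\omega)(e_j-e_k)+(\eta_\omega+e_j\omega)(e_i-e_k)=-3e_k\,\eta_\omega+\big(3e_k^2-\tfrac12g_2\big)\omega,
\]
where we used $e_i+e_j=-e_k$ and $e_ie_j=e_k^2-\frac14g_2$. If $e_k\ne0$, then $A=\frac{g_2}{6e_k}-e_k$.

Write $\eta_1+A=\frac{\pi^2}3\mu$. By \eqref{eq:disc}, $J$ has the sign of $|\mu|^2-K\operatorname{Re}\mu$ with $K=\frac6{\pi b}$. With $q=e^{2\pi i\tau}$ and $\sigma_r(j)=\sum_{d\mid j}d^r$, let
\[
E_2=1-24\sum_{j\ge1}\sigma_1(j)q^j,\qquad E_4=1+240\sum_{j\ge1}\sigma_3(j)q^j,\qquad E_6=1-504\sum_{j\ge1}\sigma_5(j)q^j .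
\]
The standard expansions are $\eta_1=\frac{\pi^2}3E_2$, $g_2=\frac{4\pi^4}3E_4$, $g_3=\frac{8\pi^6}{27}E_6$. Substituting in $p$ gives $e_k=\frac{\pi^2}3\varepsilon_k$, where the $\varepsilon_k$ are the roots of $\varepsilon^3-3E_4\varepsilon-2E_6$. The five values of $\mu$ are therefore
\begin{equation}\label{eq:mu}
\mu=E_2\pm\sqrt{E_4},\qquad\mu=E_2+\frac{2E_4}{\varepsilon_k}-\varepsilon_k\quad(k=1,2,3).
\end{equation}

\subsection{Proof of Theorem~\ref{thm:C}}
At $\tau_0$ we have $q=-\frac1{60}$, so $E_2,E_4,E_6$ are real, and $K=12/\ln60<2.931$ since $\ln60>4.0943$. For $j=1,\dots,5$,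
\[
\sigma_1=1,3,4,7,6;\qquad\sigma_3=1,9,28,73,126;\qquad\sigma_5=1,33,244,1057,3126,
\]
and the partial sums through $q^5$ are $1.38043$, $-2.42980$ and $5.31025$, to five decimals. For the remainders use $\sigma_1(j)\le j^2$, $\sigma_3(j)\le j^3\sum d^{-3}\le1.21j^3$ and $\sigma_5(j)\le j^5\sum d^{-5}\le1.04j^5$. In each of the three series the terms with $j\ge6$ are bounded by $504\cdot1.04\,j^5\,60^{-j}$. This bound is below $9\cdot10^{-5}$ for $j=6$, and consecutive bounds have ratio at most $(7/6)^5/60<0.04$, so the remainders are below $2\cdot10^{-4}$. With $D=-E_4$,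
\[
E_2\in[1.380,\,1.381],\qquad D\in[2.429,\,2.431],\qquad E_6\in[5.309,\,5.312].
\]
Let $\phi(v)=v(v-2.931)$, which decreases for $v<1.4655$ and increases for $v>1.4655$. If $\operatorname{Re}\mu>0$, then $|\mu|^2-K\operatorname{Re}\mu>\phi(\operatorname{Re}\mu)+(\operatorname{Im}\mu)^2$.

\emph{The roots $B=\pm6\alpha$.} Here $\mu=E_2\pm i\sqrt D$, and $\phi(E_2)+D\ge\phi(1.381)+2.429>0.28$.

\emph{The real root of the cubic.} The cubic $\varepsilon^3+3D\varepsilon-2E_6$ is strictly increasing on $\mathbb R$ and negative at $0$, so it has exactly one real root $\varepsilon_1$, and $\varepsilon_1>0$. By the inequality of the arithmetic and geometric means, $\mu=E_2-\frac{2D}{\varepsilon_1}-\varepsilon_1\le E_2-2\sqrt{2D}<0$. So $|\mu|^2>0>K\operatorname{Re}\mu$.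

\emph{The complex roots of the cubic.} At $1.21$ the cubic is at most $1.7716+8.8246-10.618<0$, and at $1.215$ it is at least $1.7936+8.8537-10.624>0$. So $1.21<\varepsilon_1<1.215$. The other two roots have sum $-\varepsilon_1$ and product $R$ with $R-\varepsilon_1^2=3D$. They are $\varepsilon=-\frac12\varepsilon_1\pm is$ with
\[
|\varepsilon|^2=R=\varepsilon_1^2+3D\in[8.751,\,8.7693],\qquad s^2=\tfrac34\varepsilon_1^2+3D\ge8.38 .
\]
Let $\rho=2D/R\in[0.5539,\,0.5557]$. Since $1/\varepsilon=\bar\varepsilon/R$, we have $\mu=E_2-\rho\bar\varepsilon-\varepsilon$, and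
\begin{align*}
\operatorname{Re}\mu&=E_2+\tfrac12\varepsilon_1(1+\rho)\ge1.380+0.605\cdot1.5539>2.32,\\
(\operatorname{Im}\mu)^2&=s^2(1-\rho)^2\ge8.38\cdot0.4443^2>1.65 .
\end{align*}
Hence $|\mu|^2-K\operatorname{Re}\mu>\phi(2.32)+1.65>0.23$.

It remains to see that we have found all roots of $\ell$. Since $g_2<0$, the numbers $\pm6\alpha$ are nonzero and purely imaginary. Among the numbers $-3e_k$, one is real and nonzero, and two are non-real, complex conjugate, with nonzero real part; in particular $e_k\ne0$, as required for \eqref{eq:mu}. So the five numbers are distinct, and since $\deg\ell=5$ they are all the roots of $\ell$, each simple. All of them have $J>0$. Thus $m_-=0$, and Theorem~\ref{thm:B} gives $N_2(\tau_0)=2$. \qed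

\begin{thebibliography}{9}

\bibitem{abstracts}
\emph{Book of Abstracts},
\texttt{https://indico.eimi.ru/event/1243/attachments/399/807/}\allowbreak\texttt{Birman2023\_-\_BookOfAbstracts.pdf}

\end{thebibliography}
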